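\title{The standard lower bound for the routing open shop is not within a constant factor of the optimum}

\begin{abstract}
In the routing open shop problem, $m$ machines leave a depot, travel over a network to process jobs located at its nodes under open shop rules, and return. The standard lower bound $\bar R$ on the makespan combines machine loads with the shortest tour, and job lengths with distances from the depot. Let $F(m)$ be the supremum of the ratio of the optimal makespan to $\bar R$ over all instances with $m$ machines. We prove that $F(m)\to\infty$ as $m\to\infty$, already for path networks with the depot at an end, and that $F(m)\ge c\ln\ln\ln\ln m$ for large $m$. If at most $N$ nodes hold jobs, the ratio is at most $2N$. The bad instances are random and have operations on many widely separated time scales. The proof combines a union bound over coarse descriptions of schedules with a regularity lemma that finds, for any given schedule, scales at which the visits of the machines to a node are evenly spread.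
\end{abstract}

\section{The problem and the results}\label{sec:intro}

In the routing open shop problem the machines travel to the jobs. The network $G$ is connected and has nodes $v_0,v_1,\dots,v_r$; the node $v_0$ is the \emph{depot}. Travel between nodes $u$ and $v$ takes time $\tau(u,v)\ge0$. Travel times are symmetric and satisfy the triangle inequality, as shortest-path distances for nonnegative edge lengths do. There are $m$ machines $M_1,\dots,M_m$ and $n\ge1$ jobs $J_1,\dots,J_n$, and $J_j$ is located at the node $v(j)$. Throughout, every node other than the depot holds at least one job; the depot may or may not hold jobs. Each job $J_j$ consists of $m$ operations, one for each machine, and the operation of $J_j$ on $M_i$ has processing time $p_{ji}\ge0$.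

All machines are at the depot at time $0$ and may wait anywhere. Machine $M_i$ processes its operation of $J_j$ at the node $v(j)$ and without interruption, and it returns to the depot after its last operation. The open shop rules apply: the operations of a job may be processed in any order, a machine processes at most one operation at a time, and no two operations of one job are processed simultaneously. If $C_{ji}$ is the completion time of the operation of $J_j$ on $M_i$ in a schedule, then $R_i=\max_j\bigl(C_{ji}+\tau(v(j),v_0)\bigr)$ is the return time of $M_i$, and $\max_iR_i$ is the \emph{makespan}. The minimum makespan of an instance $I$ is $R^*(I)$. The problem is NP-hard even for $m=2$ and $G=K_2$, and the best known approximation algorithm for the general case is $O(\log m)$-approximate.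

Let $\ell_i=\sum_jp_{ji}$ be the \emph{load} of $M_i$, let $\ell_{\max}=\max_i\ell_i$, let $d_j=\sum_ip_{ji}$ be the \emph{length} of $J_j$, and let $T^*$ be the length of a shortest closed route through all nodes. The standard lower bound is
\begin{equation}\label{eq:lb}
\bar R(I)=\max\Bigl\{\ell_{\max}+T^*,\ \max_j\bigl(d_j+2\tau(v_0,v(j))\bigr)\Bigr\}.
\end{equation}
It looks at one machine or one job at a time. A machine has an operation, possibly of length zero, at every node other than the depot, so it travels for at least $T^*$ besides processing its load. The operations of $J_j$ cannot start before $\tau(v_0,v(j))$ and are processed one after another, and the machine that processes the last one must still return. Hence $R^*(I)\ge\bar R(I)$. For instances with $m$ machines, over all networks and all $n\ge1$, let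
\[
F(m)=\sup\bigl\{R^*(I)/\bar R(I):\ I\text{ has $m$ machines and }\bar R(I)>0\bigr\}.
\]
The question, posed in \cite{mapsp}, is whether $F(m)$ is bounded by a constant independent of $m$.

The simplest cases suggest that it is. One machine follows a shortest tour and processes every job on arrival, so $F(1)=1$; letting $m$ machines do this one after another gives $F(m)\le m$. If all jobs sit at one node, the problem is an open shop, and the greedy schedule has makespan at most $2\bar R$ for every $m$ (the case $N=1$ of Theorem~\ref{thm:compl}(b) below). On a path the routing itself is trivial. Moreover, if $\bar R\le4$ and the time allowed is $H\gg4$, then every machine and every job is idle for most of the time, and a machine that finds a job occupied can wait or come back on a later pass. One would expect so much slack to absorb all conflicts. It does not.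

\begin{theorem}\label{thm:main}
For every integer $H\ge1$ there are $m$ and an instance $I$ with $m$ machines, whose network is a path with the depot at an end, such that $0<\bar R(I)\le4$ and $R^*(I)>H$. Moreover, $F$ is nondecreasing. Hence $\lim_{m\to\infty}F(m)=\infty$, and no constant $C$ satisfies $F(m)\le C$ for all $m$.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] There is $c>0$ such that $F(m)\ge c\ln\ln\ln\ln m$ for all large $m$, already when the supremum is restricted to path networks.
\item[(b)] If at most $N\ge1$ nodes of $G$ hold jobs, then $R^*(I)\le2N\bar R(I)$, for every $m$. So the number of nodes holding jobs must tend to infinity in any family of instances with unbounded ratio.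
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:main}, no algorithm achieves makespan at most $C\bar R(I)$ on all instances. The theorem does not concern the ratio of an algorithm to $R^*(I)$ itself.

Section~\ref{sec:easy} proves the two easy statements, and Section~\ref{sec:idea} shows the mechanism behind Theorem~\ref{thm:main} in an idealized model. After recalling the probabilistic tools in Section~\ref{sec:tools}, we construct the instance in Sections~\ref{sec:instance} and~\ref{sec:profiles} and refute any schedule of makespan at most $H$ in Sections~\ref{sec:regular} and~\ref{sec:induction}. Section~\ref{sec:rate} tracks the constants.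

\section{Few job nodes, and monotonicity in $m$}\label{sec:easy}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
All machines travel together along a shortest tour. At each node $v$ holding jobs, on one visit to it, they stay and run a greedy schedule: whenever a machine and a job at $v$ are both idle and their operation has positive length and has not started, some such operation is started. When all positive-length operations at $v$ are finished, the zero-length ones are performed one after another, which takes no time, and the machines leave together.

If the stay at $v$ has positive length, let the operation of $J_j$ on $M_i$ be one that finishes last. At every moment of the stay before it starts, $M_i$ or $J_j$ is busy with another operation, since otherwise the greedy rule would have started it. So the stay lasts at most $\ell_i+d_j\le\ell_{\max}+d_{\max}$, where $d_{\max}=\max_jd_j\le\bar R$. The rest of the tour from $v$ takes at least $\tau(v,v_0)$ by the triangle inequality, so the makespan is at most the duration of the whole journey, which is at most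
\[
T^*+N(\ell_{\max}+d_{\max})\le N(T^*+\ell_{\max})+Nd_{\max}\le2N\bar R.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:mono}
$F(m+1)\ge F(m)$, and the same holds for the supremum restricted to path networks.
\end{lemma}

\begin{proof}
Add to an instance a machine all of whose operations have length $0$. The network, $\ell_{\max}$ and all $d_j$ are unchanged, hence so is $\bar R$. A schedule of the new instance restricted to the old machines is feasible and has no larger makespan, so $R^*$ does not decrease.
\end{proof}

\section{The blocking mechanism}\label{sec:idea}

Take a path of length $1$ with a very large number $L$ of equally spaced nodes, and allow time $H$. Cut the time interval $[0,H)$ into short slots. A machine moves at speed at most $1$, and it follows that it is present at a typical node during at most $K=2H+2$ slots, for every slot length down to $H/L$ (Lemma~\ref{lem:visits}). Waiting is included in this count, because a machine that waits at a node is present there during many short slots. So a typical machine has at most $K$ chances to meet a typical job. We give every job operations of $K+1$ widely separated lengths. The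 operations of each length will destroy one chance for a positive fraction of the machines, and the shortest operations will find no chance left. The following model has two chances and three lengths.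

\begin{example}\label{ex:model}
There is one job, and all its operations must be processed within $[0,1]$. Fix an integer $A$. For $t=1,2,3$ let $s_t=(2A)^{-(t-1)}$, call the intervals $[(u-1)s_t,us_t)$ the level-$t$ slots, and call an operation of length $a_t=s_t/A$ an operation of class $t$; thus $a_t=2s_{t+1}$ for $t\le2$. Each machine has two \emph{visits}, a level-$3$ slot in $[0,\frac12)$ and a level-$3$ slot in $[\frac12,1)$, and its operation must start in one of them. We make two assumptions.
\begin{itemize}
\item \emph{Uniformity.} Every pair of such slots is the pair of visits of equally many machines.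
\item \emph{Shares.} If one of the sets $Q^1,Q^2,Q^3$ defined below, say $Q^t$, contains a fraction $\rho>0$ of the machines, then the class-$t$ operations on machines of $Q^t$ have total length at least $\rho/3$.
\end{itemize}
We show that no schedule exists.

\emph{Round 1.} Let $Q^1$ be the set of all machines. There are at least $A/3$ operations of class $1$. Such an operation has the length of two level-$2$ slots, so it contains the whole slot that follows the slot in which it starts; call that slot covered. Operations of the job do not overlap, so at least $A/3$ of the $2A$ level-$2$ slots are covered, and one half of $[0,1)$ has at least $A/6$ of its $A$ slots covered. Suppose it is the first half. (In the other case the halves exchange roles, and at most one operation in Round 2 is lost because it crosses time $\frac12$.) Let $Q^2$ be the set of machines whose first visit lies in a covered slot. By uniformity its density $\rho$ is at least $\frac16$.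

\emph{Round 2.} A class-$2$ operation on a machine of $Q^2$ cannot start in the first visit, because the job is busy throughout that slot. It therefore starts in $[\frac12,1)$. These operations have total length at least $\rho/3$, and each covers a level-$3$ slot of half its length, so they cover length $\rho/6$, a fraction $\rho/3$ of the level-$3$ slots in $[\frac12,1)$. By uniformity the second visits of the machines of $Q^2$ are equally distributed over these slots. Hence the set $Q^3$ of machines of $Q^2$ whose second visit is covered has density at least $\rho^2/3\ge\frac1{108}$.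

\emph{Round 3.} Some machine of $Q^3$ has an operation of class $3$, and the job is busy throughout both of its visits.
\end{example}

Round 2 is the heart of the matter: the operations on the partly blocked machines are forced into the time where the partly blocked machines have their remaining chances. The density is squared in each round, once for the amount of time covered and once for the number of machines that can be hit there.

A true schedule is chosen after the instance, and none of the assumptions of the model is given.
\begin{itemize}
\item \emph{Shares} will come from choosing the classes at random and taking a union bound over all coarse descriptions of a schedule (Section~\ref{sec:profiles}).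
\item \emph{A fixed list of visits}, the same at all scales involved, exists only in a range of scales that depends on the schedule (Lemma~\ref{lem:stable}).
\item \emph{Uniformity} can be destroyed at any prescribed scale by steering the machines around the covered slots, but not at all scales; it holds approximately at scales that again depend on the schedule (Lemma~\ref{lem:reg}).
\end{itemize}
Since the usable scales are known only once the schedule is given, the instance has a huge number $D$ of scales, and every node holds one job for \emph{every} choice of $K+1$ of them.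

\section{Tools}\label{sec:tools}

\paragraph{Chernoff bounds.} If $Z$ is a binomial random variable with mean $\mu$ and $0<\eta<1$, then
\begin{equation}\label{eq:chernoff}
P(Z>2\mu)\le(e/4)^\mu\le e^{-\mu/3},\qquad P\bigl(Z<(1-\eta)\mu\bigr)\le e^{-\eta^2\mu/2}.
\end{equation}

\paragraph{Mutual information.} Let $X,Y,U$ be random variables with finitely many values. For a value $u$ of positive probability put
\[
\mathsf I(X;Y\mid U=u)=\sum_{x,y}P(x,y\mid u)\ln\frac{P(x,y\mid u)}{P(x\mid u)P(y\mid u)},
\]
and let $\mathsf I(X;Y\mid U)=\sum_uP(u)\,\mathsf I(X;Y\mid U=u)$. These quantities are nonnegative and symmetric in $X,Y$, and they measure how far $X$ and $Y$ are from being independent given $U$. We use four textbook facts.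
\begin{enumerate}
\item[(I1)] \emph{Pinsker's inequality:} $\sum_{x,y}|P(x,y\mid u)-P(x\mid u)P(y\mid u)|\le\sqrt{2\,\mathsf I(X;Y\mid U=u)}$.
\item[(I2)] \emph{Data processing:} if $Z$ is a function of $Y$, then $\mathsf I(X;Z\mid U)\le\mathsf I(X;Y\mid U)$.
\item[(I3)] \emph{Chain rule:} $\mathsf I(Y;(X,X')\mid U)=\mathsf I(Y;X\mid U)+\mathsf I(Y;X'\mid(X,U))$. Consequently, if $X_0,\dots,X_\nu$ are such that each $X_t$ is a function of $X_{t+1}$, then $\sum_{t=0}^{\nu-1}\mathsf I(Y;X_{t+1}\mid X_t)=\mathsf I(Y;X_\nu\mid X_0)$, because $(X_0,\dots,X_t)$ and $X_t$ determine each other.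
\item[(I4)] If $Y$ takes at most $N_Y$ values, then $\mathsf I(X;Y\mid U)\le\ln N_Y$.
\end{enumerate}

\section{The random instance}\label{sec:instance}

\subsection*{Parameters}
Fix an integer $H\ge1$. Put $K=2H+2$, $k=K+1$, and for $1\le j\le k$ define
\begin{gather*}
\rho_1=\frac14,\qquad\rho_{j+1}=\frac{\rho_j^2}{256HkK}\ \ (j<k),\qquad\gamma_j=\frac{\rho_j}{4H},\qquad\Lambda_j=\frac{32kK}{\rho_j},\qquad\varepsilon_j=\frac{\rho_j^2}{256Hk},\\
\delta=\frac{\rho_k^2}{256HkK},\qquad N_0=\Bigl\lceil\frac{H+1}\delta\Bigr\rceil,\qquad\Gamma=\frac{16K^3+64K\sqrt{\Lambda_kHK}}{\varepsilon_k^2}.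
\end{gather*}
The argument will have $k$ rounds. In round $j$, $\rho_j$ is the density of the machine--node pairs still in play, $\gamma_j$ and $\Lambda_j$ are the thresholds below which a slot has too few useful visits and above which it is overcrowded, and $\varepsilon_j$ is the error allowed in uniformity; $\delta$ is the density of pairs whose list of visits changes with the scale. All these numbers depend on $H$ only; $\rho_j$ and $\varepsilon_j$ decrease in $j$, and $\Lambda_j$ increases. For an integer $B\ge2$ let
\[
D=B^{kN_0},\qquad A=D^{k+3},\qquad L=H(2A)^D.
\]
Here $D$ is the number of scales, $2A$ is the ratio of consecutive scales, and $L$ is the number of nodes. We need $D>k$ and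
\begin{align}
A&\ge130\,kH\tbinom Dk\ln L\,/\rho_k,\label{eq:i}\\
B-1&\ge\Gamma\ln(2A).\label{eq:ii}
\end{align}
Condition \eqref{eq:i} makes the union bound work and \eqref{eq:ii} the regularity lemma. They pull in opposite directions, since $A$ must be large compared with $D$ while $B$ must be large compared with $\ln A$, but they are compatible.

\begin{lemma}\label{lem:B}
Suppose $B\ge130kH/\rho_k$ and $B-1\ge\Gamma\bigl(\ln2+(k+3)kN_0\ln B\bigr)$, which holds for all large $B$. Then $D>k$, $\ln L\le D^2$, and \eqref{eq:i}, \eqref{eq:ii} hold.
\end{lemma}

\begin{proof}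
The second hypothesis is \eqref{eq:ii} written out, and it holds for large $B$ because $\Gamma,k,N_0$ do not depend on $B$. Since $\rho_k\le\rho_2\le1/k$ and $k\ge5$, we have $D\ge B\ge130k^2\ge(k+5)^2$; in particular $D>k>H$. Using $\ln H\le D\ln D$ and $\ln D\le\sqrt D$,
\[
\ln L=\ln H+D\ln2+(k+3)D\ln D\le(k+5)D\ln D\le(k+5)D^{3/2}\le D^2 .
\]
So the right side of \eqref{eq:i} is at most $(130kH/\rho_k)D^{k+2}\le D^{k+3}=A$.
\end{proof}

Fix such a $B$. From \eqref{eq:i}, $\ln L\ge1$, $\binom Dk\ge D$ and $\rho_k\le\frac14$ we get
\begin{equation}\label{eq:cons}
A\ge8kH/\rho_k,\qquad2A\ge eH,\qquad A\ge300\,D\ln L .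
\end{equation}

\subsection*{Scales}
For $t=1,\dots,D+1$ let $s_t=(2A)^{-(t-1)}$, and for $t\le D$ let $a_t=s_t/A$, so that $a_t=2s_{t+1}$. The \emph{level-$t$ slots} are the intervals $[(u-1)s_t,us_t)$ with $1\le u\le H/s_t$; the integer $u$ is the \emph{number} of the slot. They partition $[0,H)$, their number $H/s_t=H(2A)^{t-1}$ is at most $L$, and each level-$t$ slot is the union of $2A$ level-$(t+1)$ slots, its \emph{children}. For $\lambda\le t$ and a level-$t$ slot $w$, let $\mathrm{anc}_\lambda(w)$ be the level-$\lambda$ slot containing $w$.

\subsection*{Network, jobs and processing times}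
The network is a path with the depot at position $0$ and nodes $x=1,\dots,L$ at positions $x/L$; travel times are distances, so $T^*=2$. For each node $x$ and each $k$-element set $S\subset\{1,\dots,D\}$ there is one job $g_S(x)$ at $x$, of \emph{type} $S$. There are $n=L\binom Dk$ jobs, and we take $m=n$ machines. Then
\begin{equation}\label{eq:sizes}
(2A)^D\le L\le m\le2^DL\le L^2 .
\end{equation}
For every machine $i$, job $g$ of type $S$ and $t\in S$, let $\xi_t(i,g)$ be a Bernoulli variable with parameter
\[
q_t=\frac1{ka_tm},
\]
all independent. We have $q_t\le1$ because $a_tm\ge a_DL=2s_{D+1}L=2H$. The pair $(i,g)$, and its operation, has \emph{class $t$} if $t$ is the smallest element of $S$ with $\xi_t(i,g)=1$; then $p_{gi}=a_t$. If there is no such $t$, then $p_{gi}=0$. A smaller class means a longer operation. Giving priority to the smallest $t$ lets us reveal the instance from long operations to short ones: the family $\xi_{<t}$ of all variables $\xi_{t'}$ with $t'<t$ determines the pairs of class less than $t$, and among the other pairs class $t$ is decided by the fresh variables $\xi_t$.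

The value of $q_t$ gives a job about $1/(ka_t)$ operations of each class $t$ in its type, of total length about $1/k$. Let $\mathcal E_{\mathrm{load}}$ be the event that, for all $t$,
\begin{itemize}
\item every job $g$ whose type contains $t$ has $\#\{i:\xi_t(i,g)=1\}\le2/(ka_t)$, and
\item every machine $i$ has $\#\{g:\xi_t(i,g)=1\}\le2/(Da_t)$, where $g$ ranges over the jobs whose type contains $t$.
\end{itemize}
Let $\mathcal E_{\mathrm{load}}^{<t}$ be the event that these conditions hold for all levels below $t$; it is determined by $\xi_{<t}$.

\begin{lemma}\label{lem:load}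
$P(\mathcal E_{\mathrm{load}})\ge1-2L^{-97}$. On $\mathcal E_{\mathrm{load}}$ we have $2\le\bar R\le4$. On $\mathcal E_{\mathrm{load}}^{<t}$ every job has at most $1/s_t$ operations of class less than $t$.
\end{lemma}

\begin{proof}
The counts are binomial. For a job the mean is $mq_t=1/(ka_t)\ge A/k$. A fraction $k/D$ of all types contain $t$, so for a machine the mean is $(nk/D)q_t=1/(Da_t)\ge A/D$. By \eqref{eq:cons} and $D>k$ both means are at least $300\ln L$, so by \eqref{eq:chernoff} each condition fails with probability at most $L^{-100}$. There are $nk+mD\le2L^3$ conditions by \eqref{eq:sizes}.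

On $\mathcal E_{\mathrm{load}}$, every load is at most $\sum_{t=1}^Da_t\cdot2/(Da_t)=2$ and every job length is at most $\sum_{t\in S}a_t\cdot2/(ka_t)=2$. As $T^*=2$ and all nodes are within distance $1$ of the depot, \eqref{eq:lb} gives $2\le\bar R\le4$. Finally, for $t\ge2$ a job has at most $k\cdot2/(ka_{t-1})=2/a_{t-1}=1/s_t$ operations of class less than $t$, and for $t=1$ it has none.
\end{proof}

\section{Visits, covered slots and profiles}\label{sec:profiles}

\subsection*{Visits}
Consider a schedule of makespan at most $H$, and ignore its zero-length operations. Define the \emph{trajectory} $P_i:[0,H]\to[0,1]$ of machine $i$ as follows: $P_i(0)=0$; during an operation at node $x$, $P_i=x/L$; before the first operation and between consecutive operations, $P_i$ moves at unit speed to the position of the next one and waits there; after the last operation it is constant. By the triangle inequality the schedule leaves enough time for these moves, and $P_i$ is $1$-Lipschitz. Let $V_i^t(x)$ be the set of level-$t$ slots in which $P_i$ takes the value $x/L$.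

\begin{lemma}\label{lem:visits}
For $\lambda\le t$ we have $V_i^\lambda(x)=\mathrm{anc}_\lambda(V_i^t(x))$, so $|V_i^t(x)|$ is nondecreasing in $t$. The nodes visited by a machine in one slot form a contiguous, possibly empty, subset of $\{1,\dots,L\}$. For every $i$ and $t\le D+1$,
\begin{equation}\label{eq:visits}
\sum_{x=1}^L|V_i^t(x)|\le(H+1)L .
\end{equation}
\end{lemma}

\begin{proof}
The first statement holds because a level-$\lambda$ slot is the union of the level-$t$ slots it contains. The image of a level-$t$ slot under $P_i$ is an interval of length at most $s_t$, so it contains a contiguous set of at most $Ls_t+1$ nodes. Summing over the $H/s_t\le L$ slots gives $HL+H/s_t\le(H+1)L$.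
\end{proof}

Inequality \eqref{eq:visits} is the only place where travel times limit the schedule, and it needs the nodes to be at least as numerous as the finest slots.

\subsection*{Covered slots}
The time blocked by an operation has to be read off from coarse data, namely from the slot in which the operation starts. Let an operation of class $t'<\lambda$ start in the level-$\lambda$ slot number $u$. It \emph{surely covers} the level-$\lambda$ slots with numbers $u+1,\dots,u-1+a_{t'}/s_\lambda$, where numbers above $H/s_\lambda$ are ignored. Note that $a_{t'}/s_\lambda=2(2A)^{\lambda-t'-1}$ is an integer, equal to $2$ if $\lambda=t'+1$.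

\begin{lemma}\label{lem:cover}
Let an operation of class $t'$ start at time $\sigma$ in a schedule of makespan at most $H$, and let $t'<\lambda<\lambda'$.
\begin{enumerate}
\item[(a)] The level-$\lambda$ slots it surely covers are contained in $[\sigma,\sigma+a_{t'})$. At level $t'+1$ it surely covers exactly one slot.
\item[(b)] If it surely covers a level-$\lambda$ slot $w$, it surely covers every level-$\lambda'$ slot contained in $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $u,u'$ be the numbers of the slots of levels $\lambda,\lambda'$ containing $\sigma$. The slots numbered $u+1,\dots,u-1+a_{t'}/s_\lambda$ fill $[us_\lambda,(u-1)s_\lambda+a_{t'})$, which lies in $[\sigma,\sigma+a_{t'})\subset[0,H)$ because $(u-1)s_\lambda\le\sigma<us_\lambda$. So no number is ignored, and (a) follows. The slot $u'$ is contained in the slot $u$, so $u's_{\lambda'}\le us_\lambda$ and $(u'-1)s_{\lambda'}\ge(u-1)s_\lambda$; the interval filled at level $\lambda'$ therefore contains the one filled at level $\lambda$, which gives (b).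
\end{proof}

This lemma is where non-preemption enters: an operation that may be interrupted need not contain any slot.

\subsection*{Profiles}
The sets to which the share property is applied depend on the schedule, and the schedule depends on the instance. We therefore list in advance all possible views of a schedule at resolution $s_t$. Given $\xi_{<t}$, a \emph{level-$t$ profile} ($t\le D$) assigns
\begin{itemize}
\item to each machine and each level-$t$ slot a contiguous, possibly empty, set of nodes, and
\item to each pair of class less than $t$ a level-$t$ slot, its \emph{start slot}.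
\end{itemize}
A schedule of makespan at most $H$ induces a profile: the nodes visited in each slot, and the slots containing the start times. There are $L(L+1)/2+1\le L^2$ contiguous sets, $mH/s_t$ machine--slot pairs, at most $L$ slots, and on $\mathcal E_{\mathrm{load}}^{<t}$ at most $m/s_t$ pairs of class less than $t$. Hence on $\mathcal E_{\mathrm{load}}^{<t}$
\begin{equation}\label{eq:profiles}
\ln\#\{\text{level-$t$ profiles}\}\le\frac{2mH}{s_t}\ln L+\frac m{s_t}\ln L\le\frac{4Hm\ln L}{s_t}.
\end{equation}

Let $S=\{t_1<\dots<t_k\}$ be a type, let $1\le\theta_1\le t_1$, and put $\theta_j=t_{j-1}+1\le t_j$ for $j\ge2$. In round $j$ two levels matter: $\theta_j$, at which the operations of the earlier rounds cover slots, and $t_j$, the class of the operations now revealed. Fix $j$, write $t=t_j$, $\theta=\theta_j$, and let $(i,x)$ stand for the pair $(i,g_S(x))$; there are $mL$ such pairs. A level-$t$ profile defines $V_i^t(x)$ as the set of slots whose node set for machine $i$ contains $x$, then $V_i^\theta(x)=\mathrm{anc}_\theta(V_i^t(x))$, and the level-$\theta$ start slots as ancestors of the level-$t$ ones. So the following objects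 are determined by $S$, $\theta_1$, $j$, $\xi_{<t}$ and the level-$t$ profile.
\begin{itemize}
\item $\mathrm{Cov}^j(x)$ is the set of level-$\theta$ slots surely covered by operations of $g_S(x)$ of classes $t_1,\dots,t_{j-1}$, all of which are less than $\theta$. It is empty for $j=1$.
\item $\mathrm{Free}^j(i,x)=V_i^\theta(x)\setminus\mathrm{Cov}^j(x)$. A slot $w\in V_i^t(x)$ with $\mathrm{anc}_\theta(w)\in\mathrm{Free}^j(i,x)$ is a \emph{free visit} of $(i,x)$.
\item $Q^j=\{(i,x):|V_i^\theta(x)|=|V_i^t(x)|\le K,\ |\mathrm{Free}^j(i,x)|\le K-j+1\}$ is the set of pairs in play.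
\item $f_x(w)$, for a level-$t$ slot $w$, is the number of $i$ such that $(i,x)\in Q^j$ and $w$ is a free visit of $(i,x)$. We call $(x,w)$ \emph{poor} if $f_x(w)<\gamma_jms_t$.
\item $\hat Q^j$ is the set of $(i,x)\in Q^j$ such that $(x,w)$ is not poor for any free visit $w$ of $(i,x)$.
\end{itemize}
The set $\hat Q^j$ has no counterpart in Example~\ref{ex:model}, where the free visits were evenly spread. In general an operation might start in a slot where hardly any other pair in play has a free visit, and then it would block nobody. Passing to $\hat Q^j$ excludes this at small cost: every pair of $Q^j\setminus\hat Q^j$ is counted by $f_x(w)$ for some poor $(x,w)$, so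
\begin{equation}\label{eq:poor}
|Q^j\setminus\hat Q^j|\le\sum_{(x,w)\text{ poor}}f_x(w)\le L\cdot\frac H{s_t}\cdot\gamma_jms_t=\frac{\rho_j}4\,mL .
\end{equation}

\begin{lemma}\label{lem:start}
In a schedule of makespan at most $H$, with the induced profile, let $(i,x)$ have class $t_j$. Then the level-$t_j$ slot in which its operation starts is a free visit of $(i,x)$.
\end{lemma}

\begin{proof}
Let $\sigma$ be the start time and $w$ the level-$t_j$ slot containing it. Since $P_i(\sigma)=x/L$, we have $w\in V_i^{t_j}(x)$ and $\mathrm{anc}_{\theta_j}(w)\in V_i^{\theta_j}(x)$. If $\mathrm{anc}_{\theta_j}(w)$ were in $\mathrm{Cov}^j(x)$, then by Lemma~\ref{lem:cover}(a) $\sigma\in[\sigma',\sigma'+a_{t'})$ for another operation of the same job, of class $t'<t_j$ and with start $\sigma'$. The two operations would both be in process just after $\sigma$, against the open shop rules.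
\end{proof}

\subsection*{Shares}
Let $\mathcal E_{\mathrm{share}}$ be the following event: for all $S$, $\theta_1\le t_1$, $j$ and all level-$t_j$ profiles with $|\hat Q^j|\ge\frac12\rho_kmL$, the set $\hat Q^j$ contains at least $\frac12q_{t_j}|\hat Q^j|$ pairs of class $t_j$.

\begin{lemma}\label{lem:share}
$\mathcal E_{\mathrm{load}}$ and $\mathcal E_{\mathrm{share}}$ hold simultaneously with positive probability.
\end{lemma}

\begin{proof}
Fix $S,\theta_1,j$ and let $t=t_j$. Condition on a value of $\xi_{<t}$ in $\mathcal E_{\mathrm{load}}^{<t}$, and fix a level-$t$ profile with $|\hat Q^j|\ge\frac12\rho_kmL$. The set $\hat Q^j$ is now fixed, and the variables $\xi_t$ are independent of the conditioning. By Lemma~\ref{lem:load}, \eqref{eq:sizes} and \eqref{eq:cons}, the number of pairs $(i,x)$ of class less than $t$ is at most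
\[
\frac L{s_t}\le L(2A)^{D-1}\le\frac{mL}{2A}\le\frac{\rho_k}{16}mL\le\frac18|\hat Q^j| .
\]
Every other pair has class $t$ if and only if $\xi_t=1$. So the number $Z$ of class-$t$ pairs in $\hat Q^j$ is binomial with mean $\mu\ge\frac78q_t|\hat Q^j|$. Apply \eqref{eq:chernoff} with $\eta=\frac37$: since $\frac47\cdot\frac78=\frac12$ and $\frac12\cdot\frac9{49}\cdot\frac78=\frac9{112}>\frac1{13}$,
\[
P\bigl(Z<\tfrac12q_t|\hat Q^j|\bigr)\le\exp\Bigl(-\frac{q_t|\hat Q^j|}{13}\Bigr)\le\exp\Bigl(-\frac{\rho_kL}{26ka_t}\Bigr)=\exp\Bigl(-\frac{\rho_kAL}{26ks_t}\Bigr)\le\exp\Bigl(-\frac{5Hm\ln L}{s_t}\Bigr),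
\]
where the last step uses \eqref{eq:i} and $m=L\binom Dk$. By \eqref{eq:profiles}, the conditional probability that some profile fails is at most $\exp(-Hm\ln L/s_t)\le L^{-m}$. Averaging over $\xi_{<t}$, the probability that $\mathcal E_{\mathrm{load}}^{<t}$ holds and some profile fails for the triple $(S,\theta_1,j)$ is at most $L^{-m}$. There are at most $\binom DkD^2\le L^3$ triples, so $\mathcal E_{\mathrm{load}}$ holds and $\mathcal E_{\mathrm{share}}$ fails with probability at most $L^{3-m}$. With Lemma~\ref{lem:load} it remains to note that $2L^{-97}+L^{3-m}<1$.
\end{proof}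

The union bound succeeds because a level-$t$ slot has room for $A$ operations of class $t$: the factor $A$ in the exponent outweighs $\binom Dk\ln L$. One level finer, the bound \eqref{eq:profiles} grows by the factor $2A$ and the comparison fails. So the lemma says nothing about sets defined by level-$(t+1)$ data, although $t+1$ is the level at which class-$t$ operations cover slots. Closing this gap is the task of the next section.

\medskip
\emph{From now on $I$ is an instance in $\mathcal E_{\mathrm{load}}\cap\mathcal E_{\mathrm{share}}$, and we assume, for a contradiction, that it has a schedule of makespan at most $H$. We fix this schedule; all sets $V_i^t(x)$ and all profiles are those it induces.}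

\section{Choosing the scales from the trajectories}\label{sec:regular}

\subsection*{A stable range}
A visit seen at a coarse level may split into several visits at a finer level; then blocking one of them gains nothing. Since $|V_i^t(x)|$ is monotone in $t$ and bounded on average, splitting is rare on some long range of levels.

\begin{lemma}\label{lem:stable}
There is an integer $y_0$ with $0\le y_0\le k(N_0-1)$ such that, with $\beta_j=B^{y_0+j}$ for $0\le j\le k$, at most $\delta mL$ pairs $(i,x)$ have $|V_i^{\beta_0}(x)|\ne|V_i^{\beta_k}(x)|$, and the set of \emph{stable pairs}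
\[
\Omega=\{(i,x):|V_i^{\beta_0}(x)|=|V_i^{\beta_k}(x)|\le K\}
\]
satisfies $|\Omega|\ge\rho_1mL$.
\end{lemma}

\begin{proof}
The average of $|V_i^{B^y}(x)|$ over all $mL$ pairs is nondecreasing in $y\in\{0,\dots,kN_0\}$ and lies in $[0,H+1]$, by Lemma~\ref{lem:visits}. Cut the range of $y$ into $N_0$ consecutive blocks of $k$ steps. Along one of them, starting at $y_0$, the average grows by at most $(H+1)/N_0\le\delta$. The differences $|V_i^{\beta_k}(x)|-|V_i^{\beta_0}(x)|$ are nonnegative integers with average at most $\delta$, so at most $\delta mL$ are nonzero. By Markov's inequality at most half of the pairs have $|V_i^{\beta_k}(x)|>2(H+1)=K$. Hence $|\Omega|\ge(\frac12-\delta)mL\ge\frac14mL$.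
\end{proof}

For $(i,x)\in\Omega$ and $\beta_0\le\lambda\le\lambda'\le\beta_k$, the map $\mathrm{anc}_\lambda:V_i^{\lambda'}(x)\to V_i^\lambda(x)$ is a surjection between sets of equal size, hence a bijection, and it preserves the order in time. A stable pair thus has a list of visits that does not depend on the level. Let
\[
\mathcal V_x=\{(i,\alpha):(i,x)\in\Omega,\ 1\le\alpha\le|V_i^{\beta_0}(x)|\},\qquad|\mathcal V_x|\le Km,
\]
be the set of \emph{stable visits} at $x$. For $\beta_0\le\lambda\le\beta_k$ let $X^\lambda(i,\alpha)$ be the $\alpha$-th slot of $V_i^\lambda(x)$ in time order, so that $\mathrm{anc}_\lambda(X^{\lambda'}(i,\alpha))=X^\lambda(i,\alpha)$, and let $h_x^\lambda(w)$ be the number of $(i,\alpha)\in\mathcal V_x$ with $X^\lambda(i,\alpha)=w$.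

\subsection*{The regularity lemma}
We want a level $t$ at which the free visits in a level-$t$ slot are spread almost evenly over its $2A$ children; then any set of children receives its proportion of them, however it was chosen. Two things can go wrong.

First, the visits as a whole may be uneven. Suppose that at each of several consecutive levels they occupy evenly only $\frac56$ of the children of each occupied slot. Then at each level their density $\zeta$ with respect to time grows by the factor $\frac65$ on a support that shrinks by $\frac56$, and $\int\sqrt\zeta$ shrinks by the factor $\sqrt{5/6}$. This bounded, monotone quantity is our potential. It controls unevenness only where the density is bounded, and this cannot be avoided: if all visits at $x$ happen at one instant, they lie in one child at every level. Overcrowded slots are therefore excluded from the lemma; they have small total length.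

Second, the visits may be even while the free ones are not. For a stable pair, whether a visit is free is determined by coarse data, the set $V_i^\theta(x)$ and the index $\alpha$. These data take boundedly many values, so by the chain rule they carry little information about the choice of the child at most levels. The logarithm of the number of values grows linearly in $\theta$, so the range searched must be much longer than $\theta$; this is why the $\beta_j$ grow geometrically with ratio $B$.

\begin{lemma}\label{lem:reg}
Let $1\le j<k$ and $\beta_0\le\theta\le\beta_{j-1}$. There is a level $t$ with $\beta_{j-1}\le t<\beta_j$ and the following property. For each $x$ let $\mathcal Y_x$ be any set of pairs $(W,\alpha)$, with $W$ a set of level-$\theta$ slots and $\alpha$ a positive integer. Call $(i,\alpha)\in\mathcal V_x$ \emph{marked} if $(V_i^\theta(x),\alpha)\in\mathcal Y_x$, and let $\tilde h_x^\lambda(w)$ be the number of marked $(i,\alpha)$ with $X^\lambda(i,\alpha)=w$. Then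
\[
\sum_x\ \sum_{w:\ h_x^t(w)\le\Lambda_jms_t}\ \sum_{w'\subset w}\Bigl|\tilde h_x^{t+1}(w')-\frac{\tilde h_x^t(w)}{2A}\Bigr|\le\varepsilon_jmL,
\]
where $w$ ranges over level-$t$ slots and $w'$ over the children of $w$.
\end{lemma}

\begin{proof}
Let $t$ be any level with $\beta_{j-1}\le t<\beta_j$, and fix $x$ with $\mathcal V_x\ne\emptyset$; other $x$ contribute nothing, nor do slots $w$ with $h_x^t(w)=0$. Write $h=h_x^t(w)$, $h'=h_x^{t+1}(w')$, and $\tilde h,\tilde h'$ for the marked counts. Since $\tilde h\le h$,
\begin{equation}\label{eq:split}
\Bigl|\tilde h'-\frac{\tilde h}{2A}\Bigr|\le\Bigl|\tilde h'-\frac{h'}h\tilde h\Bigr|+\Bigl|\frac{h'}h-\frac1{2A}\Bigr|\tilde h\le\Bigl|\tilde h'-\frac{h'}h\tilde h\Bigr|+\Bigl|h'-\frac h{2A}\Bigr| .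
\end{equation}

\emph{First term: marked visits versus all visits.} Pick $(i,\alpha)\in\mathcal V_x$ uniformly at random. Then the $X^\lambda$ are random variables, as are $Y=(V_i^\theta(x),\alpha)$ and the indicator $Z$ of $Y\in\mathcal Y_x$. Let $\iota_x(t)=\mathsf I(Y;X^{t+1}\mid X^t)$, which does not depend on $\mathcal Y_x$. We have
\[
\frac1{|\mathcal V_x|}\Bigl(\tilde h'-\frac{h'}h\tilde h\Bigr)=P(X^t{=}w)\Bigl(P(X^{t+1}{=}w',Z{=}1\mid w)-P(X^{t+1}{=}w'\mid w)\,P(Z{=}1\mid w)\Bigr),
\]
because $P(X^t{=}w)=h/|\mathcal V_x|$ and the three conditional probabilities are $\tilde h'/h$, $h'/h$ and $\tilde h/h$. Sum the absolute values over $w'$ and apply (I1) given $X^t=w$; then sum over $w$ and use the concavity of the square root and (I2):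
\[
\sum_w\sum_{w'\subset w}\Bigl|\tilde h'-\frac{h'}h\tilde h\Bigr|\le|\mathcal V_x|\sum_wP(X^t{=}w)\sqrt{2\,\mathsf I(X^{t+1};Z\mid X^t{=}w)}\le Km\sqrt{2\iota_x(t)} .
\]

\emph{Second term: all visits versus uniform.} Let $\zeta_\lambda$ be the step function on $[0,H)$ with value $h_x^\lambda(w)/(ms_\lambda)$ on each level-$\lambda$ slot $w$. Then $\int\zeta_\lambda=|\mathcal V_x|/m\le K$, and the value of $\zeta_t$ on $w$ is the average of $\zeta_{t+1}$ over the children of $w$, since $h_x^t(w)=\sum_{w'\subset w}h_x^{t+1}(w')$. Let $\Psi_\lambda(x)=\int\sqrt{\zeta_\lambda}$; by Cauchy--Schwarz, $0\le\Psi_\lambda(x)\le\sqrt{HK}$. Fix $w$, let $\zeta$ be the value of $\zeta_t$ on $w$ and $\zeta'$ the value of $\zeta_{t+1}$ on a uniformly random child, so $E\zeta'=\zeta$, and put $\Delta_w=\sqrt\zeta-E\sqrt{\zeta'}$, which is nonnegative by concavity. Then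
\[
E\bigl(\sqrt{\zeta'}-\sqrt\zeta\bigr)^2=2\zeta-2\sqrt\zeta\,E\sqrt{\zeta'}=2\sqrt\zeta\,\Delta_w,\qquad E\bigl(\sqrt{\zeta'}+\sqrt\zeta\bigr)^2=2\zeta+2\sqrt\zeta\,E\sqrt{\zeta'}\le4\zeta,
\]
and Cauchy--Schwarz applied to $|\zeta'-\zeta|=|\sqrt{\zeta'}-\sqrt\zeta|\,(\sqrt{\zeta'}+\sqrt\zeta)$ gives $E|\zeta'-\zeta|\le\sqrt{8\zeta^{3/2}\Delta_w}$. Since $h'=ms_{t+1}\zeta_{t+1}(w')$ and $h/(2A)=ms_{t+1}\zeta$, we have $\sum_{w'\subset w}|h'-h/(2A)|=ms_tE|\zeta'-\zeta|$. Also $\sum_ws_t\Delta_w=\Psi_t(x)-\Psi_{t+1}(x)$. The condition $h\le\Lambda_jms_t$ means $\zeta_t(w)\le\Lambda_j$, and on such slots $\zeta_t^{3/2}\le\sqrt{\Lambda_j}\,\zeta_t$. By Cauchy--Schwarz over $w$,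
\[
\sum_{w:\,\zeta_t(w)\le\Lambda_j}\ \sum_{w'\subset w}\Bigl|h'-\frac h{2A}\Bigr|\le m\sum_{w:\,\zeta_t(w)\le\Lambda_j}s_t\sqrt{8\zeta_t(w)^{3/2}\Delta_w}\le m\sqrt{8K\sqrt{\Lambda_j}\,\bigl(\Psi_t(x)-\Psi_{t+1}(x)\bigr)} .
\]

\emph{Choice of $t$.} Let $\nu=\beta_j-\beta_{j-1}=(B-1)\beta_{j-1}$ be the number of candidate levels. The variable $Y$ consists of a nonempty set of at most $K$ level-$\theta$ slots and an index at most $K$, so it takes at most $N_Y=K(H/s_\theta)^K$ values. By $\ln K\le K$ and $2A\ge eH$,
\[
\ln N_Y\le K(1+\ln H)+K(\theta-1)\ln(2A)\le K\theta\ln(2A)\le K\beta_{j-1}\ln(2A).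
\]
By (I3) and (I4), $\sum_t\iota_x(t)=\mathsf I(Y;X^{\beta_j}\mid X^{\beta_{j-1}})\le\ln N_Y$, and by telescoping $\sum_t(\Psi_t(x)-\Psi_{t+1}(x))\le\sqrt{HK}$; all terms are nonnegative. Let $\bar\iota_t$ and $\bar\psi_t$ be the averages of $\iota_x(t)$ and $\Psi_t(x)-\Psi_{t+1}(x)$ over the $L$ nodes, with value $0$ where $\mathcal V_x=\emptyset$; they obey the same two bounds. Fewer than $\nu/2$ levels have $\bar\iota_t>2\ln N_Y/\nu$, and fewer than $\nu/2$ have $\bar\psi_t>2\sqrt{HK}/\nu$, so some level $t$ has neither property, and it does not depend on the sets $\mathcal Y_x$. For this $t$, summing \eqref{eq:split} and using concavity of the square root in the average over $x$, the sum in the lemma divided by $mL$ is at most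
\[
K\sqrt{2\bar\iota_t}+\sqrt{8K\sqrt{\Lambda_j}\,\bar\psi_t}\le K\sqrt{\frac{4\ln N_Y}\nu}+\sqrt{\frac{16K\sqrt{\Lambda_jHK}}\nu}.
\]
By \eqref{eq:ii}, $\nu\ge\Gamma\beta_{j-1}\ln(2A)$. The first summand of $\Gamma$ gives $\nu\ge16K^3\beta_{j-1}\ln(2A)/\varepsilon_k^2\ge16K^2\ln N_Y/\varepsilon_j^2$, and the second gives $\nu\ge64K\sqrt{\Lambda_jHK}/\varepsilon_j^2$, as $\Lambda_k\ge\Lambda_j$ and $\beta_{j-1}\ln(2A)\ge1$. So each of the two terms is at most $\varepsilon_j/2$.
\end{proof}

\subsection*{The type $S$}
Put $\theta_1=\beta_0$. For $j=1,\dots,k-1$ in turn, let $t_j$ be the level given by Lemma~\ref{lem:reg} for $\theta=\theta_j$, and put $\theta_{j+1}=t_j+1\le\beta_j$, so that the hypothesis of the lemma holds at the next step. Let $t_k=\beta_{k-1}$. Then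
\begin{equation}\label{eq:levels}
\beta_0=\theta_1\le t_1<\theta_2\le\beta_1\le t_2<\theta_3\le\beta_2\le\dots<\theta_k\le\beta_{k-1}=t_k<\beta_k\le D ,
\end{equation}
so all these levels lie in the stable range. Let $S=\{t_1,\dots,t_k\}$, a type determined by the trajectories alone. From now on only the jobs $g(x)=g_S(x)$ are considered, with the sets of Section~\ref{sec:profiles}. If $(i,x)\in Q^j$ and $|V_i^{\beta_0}(x)|=|V_i^{\beta_k}(x)|$, then the common value equals $|V_i^{\theta_j}(x)|\le K$ by monotonicity, so $(i,x)\in\Omega$. With Lemma~\ref{lem:stable},
\begin{equation}\label{eq:unstable}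
|Q^j\setminus\Omega|\le\delta mL\qquad(1\le j\le k).
\end{equation}

\section{Eliminating the free visits}\label{sec:induction}

The induction moves between two sets. The share property applies to $\hat Q^j\subset Q^j$, which is defined at level $t_j$; the regularity lemma applies to $\Omega$, which is defined at the finer level $\beta_k$. The former cannot be replaced by a subset of the latter. Indeed, for $j<k$ a class-$t_j$ operation that lies inside one level-$t_j$ slot meets at least two of its children, so its pair is not stable: the operations that do the blocking below all belong to $Q^j\setminus\Omega$. Inequality \eqref{eq:unstable} links the two sets.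

\begin{proposition}\label{prop:ind}
$|Q^j\cap\Omega|\ge\rho_jmL$ for $j=1,\dots,k$.
\end{proposition}

\begin{proof}
For $j=1$: $\mathrm{Cov}^1(x)=\emptyset$, and a stable pair has $|\mathrm{Free}^1(i,x)|=|V_i^{\theta_1}(x)|=|V_i^{t_1}(x)|\le K$. So $\Omega\subset Q^1$, and Lemma~\ref{lem:stable} applies. Now let $j<k$, assume the bound for $j$, and write $t=t_j$, $\theta=\theta_j$, $\rho=\rho_j$, $\gamma=\gamma_j$, $\Lambda=\Lambda_j$.

\emph{Step 1: class-$t$ operations cover much time, in slots that are not poor.} By \eqref{eq:poor}, $|\hat Q^j|\ge\frac34\rho mL\ge\frac12\rho_kmL$. By $\mathcal E_{\mathrm{share}}$, at least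
\[
\frac12\cdot\frac1{ka_tm}\cdot\frac34\rho mL=\frac{3\rho L}{8ka_t}
\]
pairs of $\hat Q^j$ have class $t$. By Lemma~\ref{lem:start} the operation of such a pair $(i,x)$ starts in a free visit $w$, and $f_x(w)\ge\gamma ms_t$ by the definition of $\hat Q^j$. Discard the operations that end after the end of the slot $w$ in which they start. Two such operations with the same $(x,w)$ would both be in process just after the end of $w$, so there is at most one for each $(x,w)$, and by \eqref{eq:cons} at most
\[
\frac{LH}{s_t}=\frac{LH}{Aa_t}\le\frac{\rho L}{8ka_t}
\]
are discarded. At least $\rho L/(4ka_t)$ remain. By Lemma~\ref{lem:cover}(a) each of them surely covers one level-$(t+1)$ slot, contained in the time of the operation; so this slot is a child of $w$, and different operations of one job give different slots. Let $U_x$ be the set of these slots for $g(x)$. Then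
\[
\sum_x|U_x|\,s_{t+1}\ge\frac{\rho L}{4ka_t}\cdot\frac{a_t}2=\frac{\rho L}{8k},
\]
and the parent $w$ of every slot of $U_x$ has $f_x(w)\ge\gamma ms_t$.

\emph{Step 2: passing to stable visits.} Let
\[
\mathcal Y_x=\{(W,\alpha):|W|\le K,\ |W\setminus\mathrm{Cov}^j(x)|\le K-j+1,\ \text{the $\alpha$-th slot of $W$ is not in }\mathrm{Cov}^j(x)\}.
\]
A stable pair has $|V_i^\theta(x)|=|V_i^t(x)|\le K$ automatically, and $X^\theta(i,\alpha)$ is the $\alpha$-th slot of $V_i^\theta(x)$. So $(i,\alpha)\in\mathcal V_x$ is marked if and only if $(i,x)\in Q^j$ and $X^\theta(i,\alpha)\in\mathrm{Free}^j(i,x)$. Hence for $\lambda\in\{t,t+1\}$ and a level-$\lambda$ slot $w$,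
\[
\tilde h_x^\lambda(w)=\#\{i:(i,x)\in Q^j\cap\Omega,\ w\in V_i^\lambda(x),\ \mathrm{anc}_\theta(w)\in\mathrm{Free}^j(i,x)\};
\]
in particular $\tilde h_x^t$ is $f_x$ restricted to stable pairs. Remove from $U_x$ the slots whose parent $w$ has $h_x^t(w)>\Lambda ms_t$, where Lemma~\ref{lem:reg} is silent, or $\tilde h_x^t(w)<\frac12\gamma ms_t$, where there is little to hit. The length removed is at most the total length of these parents.
\begin{itemize}
\item For each $x$, $\sum_wh_x^t(w)\le Km$, so there are at most $K/(\Lambda s_t)$ parents of the first kind, of total length at most $K/\Lambda=\rho/(32k)$. Over all $x$ this is at most $\rho L/(32k)$.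
\item A parent of the second kind has $f_x(w)-\tilde h_x^t(w)>\frac12\gamma ms_t$. A pair of $Q^j\setminus\Omega$ is counted by $f_x(w)$ for at most $|V_i^t(x)|\le K$ slots $w$, so $\sum_{x,w}(f_x(w)-\tilde h_x^t(w))\le K\delta mL$ by \eqref{eq:unstable}. The total length of these parents over all $x$ is at most
\[
s_t\cdot\frac{K\delta mL}{\frac12\gamma ms_t}=\frac{8HK\delta L}\rho=\frac{\rho_k^2L}{32k\rho}\le\frac{\rho L}{32k}.
\]
\end{itemize}
The remaining sets $U_x^\circ$ satisfy $\sum_x|U_x^\circ|s_{t+1}\ge\rho L/(16k)$.

\emph{Step 3: the covered slots hit many free visits.} The parent $w$ of a slot $w'\in U_x^\circ$ has $h_x^t(w)\le\Lambda ms_t$ and $\tilde h_x^t(w)/(2A)\ge\frac12\gamma ms_{t+1}$. By Lemma~\ref{lem:reg},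
\[
\sum_x\sum_{w'\in U_x^\circ}\tilde h_x^{t+1}(w')\ge\frac{\gamma m}2\cdot\frac{\rho L}{16k}-\varepsilon_jmL=\Bigl(\frac{\rho^2}{128Hk}-\frac{\rho^2}{256Hk}\Bigr)mL=\frac{\rho^2}{256Hk}\,mL .
\]
A stable pair $(i,x)$ is counted on the left at most $|V_i^{t+1}(x)|\le K$ times. So at least $\rho^2mL/(256HkK)=\rho_{j+1}mL$ distinct pairs of $Q^j\cap\Omega$ are counted.

\emph{Step 4: a counted pair has lost a free visit.} Let $(i,x)\in Q^j\cap\Omega$ be counted through $w'\in U_x^\circ$; thus $w'\in V_i^{t+1}(x)$ and $\mathrm{anc}_\theta(w')\in\mathrm{Free}^j(i,x)$. Recall $\theta_{j+1}=t+1$. By stability and \eqref{eq:levels}, $|V_i^{\theta_{j+1}}(x)|=|V_i^{t_{j+1}}(x)|\le K$, and $\mathrm{anc}_\theta:V_i^{t+1}(x)\to V_i^\theta(x)$ is a bijection. By Lemma~\ref{lem:cover}(b) a level-$(t+1)$ slot inside a slot of $\mathrm{Cov}^j(x)$ belongs to $\mathrm{Cov}^{j+1}(x)$, so the bijection maps $\mathrm{Free}^{j+1}(i,x)$ into $\mathrm{Free}^j(i,x)$. The only preimage of $\mathrm{anc}_\theta(w')$ is $w'$, and $w'\in\mathrm{Cov}^{j+1}(x)$ because it is surely covered by a class-$t_j$ operation of $g(x)$. So the image of $\mathrm{Free}^{j+1}(i,x)$ misses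 an element of $\mathrm{Free}^j(i,x)$, and
\[
|\mathrm{Free}^{j+1}(i,x)|\le|\mathrm{Free}^j(i,x)|-1\le K-(j+1)+1 .
\]
Hence $(i,x)\in Q^{j+1}\cap\Omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $j=k=K+1$ in Proposition~\ref{prop:ind}. Every pair of $Q^k$ has $|\mathrm{Free}^k(i,x)|\le K-k+1=0$, hence no free visit, so $\hat Q^k=Q^k$ and $|\hat Q^k|\ge\rho_kmL$. By $\mathcal E_{\mathrm{share}}$, $Q^k$ contains at least $\frac12q_{t_k}\rho_kmL>0$ pairs of class $t_k$. By Lemma~\ref{lem:start} the operation of such a pair starts in a free visit, a contradiction. So the instance $I$, which exists by Lemma~\ref{lem:share}, has $R^*(I)>H$, while $2\le\bar R(I)\le4$ by Lemma~\ref{lem:load}, and every node other than the depot holds jobs. Thus $F(m)>H/4$ for its number $m$ of machines. Since $H$ is arbitrary and $F$ is nondecreasing by Lemma~\ref{lem:mono}, $F(m)\to\infty$.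
\end{proof}

\section{The rate of growth}\label{sec:rate}

The number of machines is a fourfold exponential in $H$. Squaring the density in each of $2H+2$ rounds makes $1/\rho_k$ doubly exponential, the stable range puts a power of $1/\rho_k$ into the exponent of $D$, and the number of nodes is exponential in $D$.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Below, $C_1,C_2\ge1$ are absolute constants. Let $\kappa=\ln(256HkK)$. The recursion for $\rho_j$ reads $\ln(1/\rho_{j+1})+\kappa=2(\ln(1/\rho_j)+\kappa)$, so
\[
\ln(1/\rho_k)\le2^{k-1}(\ln4+\kappa)=2^{2H+2}\ln\bigl(1024H(2H+3)(2H+2)\bigr)\le2^{C_1H}.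
\]
The numbers $130kH/\rho_k$, $kN_0$ and $\Gamma$ are bounded by fixed polynomials in $H$ and $1/\rho_k$, so each is at most $\exp(2^{C_2H})$. Let $C_3=C_2+3$, $z=2^{C_3H}$ and $B=\lceil e^z\rceil$. Then $z\ge16$ and $2^{C_2H}\le z/8$, so each of the three numbers is at most $e^{z/8}$, and so is $k+4\le130kH/\rho_k$. Also $\ln B\le z+1\le e^{z/2}$. The first hypothesis of Lemma~\ref{lem:B} holds since $B\ge e^{z/8}$, and the second since
\[
\Gamma\bigl(\ln2+(k+3)kN_0\ln B\bigr)\le\Gamma\cdot kN_0\cdot(k+4)\ln B\le e^{3z/8+z/2}=e^{7z/8}\le e^z-1\le B-1 .
\]
Let $m_H$ be the number of machines of the instance built with this $B$. By \eqref{eq:sizes} and Lemma~\ref{lem:B}, $\ln m_H\le\ln L+D\le2D^2$, and $\ln D=kN_0\ln B\le e^{5z/8}$. Hence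
\[
\ln\ln m_H\le\ln2+2\ln D\le3e^{5z/8}\le e^z,\qquad\ln\ln\ln\ln m_H\le\ln z\le C_3H .
\]
By the proof of Theorem~\ref{thm:main} and Lemma~\ref{lem:mono}, $F(m)\ge H/4$ for all $m\ge m_H$, also in the version restricted to paths. For $m$ so large that $\ln\ln\ln\ln m\ge C_3$, take $H=\lfloor\ln\ln\ln\ln m/C_3\rfloor\ge1$. Then $\ln\ln\ln\ln m_H\le C_3H\le\ln\ln\ln\ln m$, so $m\ge m_H$, and $F(m)\ge H/4\ge\ln\ln\ln\ln m/(8C_3)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{mapsp} ``Scheduling Parallel Jobs Under Power Constraints'', \texttt{http://www.mapsp2017.ma.tum.de/MAPSP2017-open-problems-all.pdf}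
\end{thebibliography}
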